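# Polynomial submodules of the Hardy space of the bidisc and the $C^*$-algebra of the two shifts

## 1. Submodules generated by a polynomial in one variable

Let $\mathbb T^2=\{(z,w):|z|=|w|=1\}$ with normalized Lebesgue measure $\sigma$, and let $m$ be normalized Lebesgue measure on the circle $\mathbb T$. The Hardy space $H^2=H^2(\mathbb T^2)$ is the space of $f\in L^2(\mathbb T^2)$ whose Fourier coefficients $\hat f(i,j)$ vanish whenever $i<0$ or $j<0$; its orthonormal basis is $z^iw^j$, $i,j\ge 0$. Write $T_z,T_w$ for multiplication by $z$ and $w$ on $H^2$.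

We shall often slice. Every $f\in H^2$ is $f=\sum_{i\ge0}z^if_i(w)$ with $f_i\in H^2(\mathbb T)$ and $\|f\|^2=\sum\|f_i\|^2$. For a.e. $w$ we have $\sum_i|f_i(w)|^2<\infty$, so $f(\cdot,w)\in H^2(\mathbb T)$, and for $\lambda\in\mathbb D$ the value $f(\lambda,w)=\sum\lambda^if_i(w)$ makes sense. The function $f(\lambda,\cdot)$ lies in $H^2(\mathbb T)$, because $\sum|\lambda|^i\|f_i\|<\infty$.

**Definition (submodules and their algebras).** A *Hardy submodule* is a closed subspace $\mathcal M\subseteq H^2$ invariant under $T_z$ and $T_w$. Put $V_z=T_z|_{\mathcal M}$, $V_w=T_w|_{\mathcal M}$; these are commuting isometries. $\mathcal A(V_z,V_w;\mathcal M)$ is the $C^*$-algebra on $\mathcal M$ generated by $V_z,V_w$, and $\mathcal A(T_z,T_w;H^2)$ is the one on $H^2$ generated by $T_z,T_w$. They are *unitarily equivalent* if $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$ for some unitary $U:\mathcal M\to H^2$. The submodule generated by polynomials $p_1,\dots,p_n$, not all zero, is the closure of $\{\sum p_kq_k: q_k\in\mathbb C[z,w]\}$. We write $[f]$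 for the smallest submodule containing $f\in H^2$.

The question, taken from "On the Berger-Coburn-Lebow Problem for Hardy Submodules", is this. If $\mathcal M$ is generated by finitely many polynomials, is $\mathcal A(V_z,V_w;\mathcal M)$ unitarily equivalent to $\mathcal A(T_z,T_w;H^2)$? The answer will be yes. If $\mathcal M$ has finite codimension in $H^2$, a positive answer may be quoted as known; we shall not need it. We start with a case where nothing can go wrong.

**Proposition 1.** Let $p(w)\neq0$ be a polynomial in $w$ alone and $\mathcal M=[p]$. There is a unitary $U:\mathcal M\to H^2$ with $UV_zU^*=T_z$ and $UV_wU^*=T_w$. In particular the two algebras are unitarily equivalent.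

*Proof.* $\mathcal M$ is the closed span of the functions $z^i\,p(w)w^j$, that is, $H^2(\mathbb T)\otimes N$ with $N$ the closure of $p\,\mathbb C[w]$ in $H^2(\mathbb T)$. By Beurling's theorem $N=\theta H^2(\mathbb T)$ with $\theta$ inner, so $\mathcal M=\theta(w)H^2$. Multiplication by $\theta(w)$ is a unitary $H^2\to\mathcal M$ which commutes with multiplication by $z$ and $w$. Take $U$ to be its inverse. $\square$

For $p=w-\frac12$ one may take $\theta=(w-\frac12)/(1-\frac12w)$, since multiplication by $(1-\frac12w)^{\pm1}$ preserves $N$. For $p=w-1$, $N=H^2(\mathbb T)$: if $g\perp(w-1)w^j$ for all $j\ge 0$, then $\hat g(j+1)=\hat g(j)$, and square summability gives $g=0$.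

What changes in general? In Proposition 1 the pair $(V_z,V_w)$ is an exact copy of $(T_z,T_w)$, so in particular it *doubly commutes*: $[V_z^*,V_w]=V_z^*V_w-V_wV_z^*=0$. We shall see in Section 3 that already for $[z-w]$ this fails, so no exact copy exists. We must decide what to ask for instead.

## 2. Irreducibility, and the submodule $[z,w]$ by hand

The following lemma is for moving between "equal modulo compact operators" and "equal".

**Lemma 2.** (a) A nonzero $g\in H^2$ is nonzero a.e. on $\mathbb T^2$. (b) If $\mathcal M\ne0$ is a submodule, $\mathcal A(V_z,V_w;\mathcal M)$ is irreducible. (c) If it contains a nonzero compact operator, it contains all compact operators on $\mathcal M$.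

*Proof.* (a) Write $g=\sum z^ig_i(w)$ and suppose $g=0$ on a set of positive measure. By Fubini there is $O\subset\mathbb T$ with $m(O)>0$ such that for a.e. $w\in O$ the function $g(\cdot,w)\in H^2(\mathbb T)$ vanishes on a set of positive measure. By the F. and M. Riesz uniqueness theorem (a function in $H^2(\mathbb T)$ vanishing on a set of positive measure is $0$), $g(\cdot,w)=0$, so $g_i(w)=0$ for all $i$ and a.e. $w\in O$. The same theorem in the variable $w$ gives $g_i=0$ for all $i$, so $g=0$.

(b) Let $\mathcal M=N\oplus N'$ with $N,N'$ reducing, $g\in N$, $g'\in N'$. Then $\langle z^iw^jg,z^kw^lg'\rangle=0$ for all $i,j,k,l\ge0$. So every Fourier coefficient of $g\overline{g'}\in L^1(\mathbb T^2)$ vanishes, and $g\overline{g'}=0$ a.e. By (a), $g=0$ or $g'=0$. Hence $N=0$ or $N'=0$.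

(c) An irreducible $C^*$-algebra containing a nonzero compact operator contains all of them. $\square$

We fix notation for the model. Let $s$ be the unilateral shift on $H^2(\mathbb T)$, $p_0=1-ss^*$ the projection onto the constants, $\mathcal T=C^*(s)$ the Toeplitz algebra, and $\mathcal K$ the compact operators. On $H^2=H^2(\mathbb T)\otimes H^2(\mathbb T)$ we have $T_z=s\otimes1$, $T_w=1\otimes s$, hence
$$\mathcal A(T_z,T_w;H^2)=\mathcal T\otimes\mathcal T\supset\mathcal K\otimes\mathcal K=\mathcal K(H^2).$$

**Example: $\mathcal M=[z,w]$.** This is $\{f\in H^2:\hat f(0,0)=0\}$, with basis $z^iw^j$, $(i,j)\ne(0,0)$. Define a unitary $U:\mathcal M\to H^2$ by $Uz^iw^j=z^iw^j$ for $j\ge1$ and $Uz^i=z^{i-1}$ for $i\ge1$. Checking on basis vectors, $UV_zU^*=T_z$, and with $F=1\otimes p_0$,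
$$W':=UV_wU^*=T_w(1-F)+T_zT_wF ,$$
since $z^i\mapsto z^{i+1}\mapsto z^{i+1}w\mapsto z^{i+1}w$ on the row $j=0$. So $\mathcal B:=U\mathcal A(V_z,V_w;\mathcal M)U^*\subset\mathcal T\otimes\mathcal T$. Conversely, $1-W'W'^*$ is the projection onto the closed span of $w$ and all $z^i$, $i\ge0$. Its product with $1-T_zT_z^*$ (the projection onto functions of $w$) is the projection onto $\operatorname{span}\{1,w\}$, a nonzero compact element of $\mathcal B$. By Lemma 2, $\mathcal K(H^2)\subset\mathcal B$. As $1-W'W'^*-F$ has rank one, $F\in\mathcal B$. Finally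
$$W'(1-F)+T_z^*W'F=T_w(1-F)+T_z^*T_zT_wF=T_w ,$$
so $T_w\in\mathcal B$ and $\mathcal B=\mathcal T\otimes\mathcal T$.

Note that the algebras agree although $W'-T_w=(T_z-1)T_wF$ is not even compact: it sends $z^i$ to $z^{i+1}w-z^iw$, of norm $\sqrt2$. This trick used the monomial basis; for $[z-w]$ we have none.

## 3. The submodule $[z-w]$: a weighted shift

For commuting isometries $V,W$ on $H$ put
$$E=1-VV^*,\quad F=1-WW^*,\quad L=EH=H\ominus VH,\quad S=EW|_L:L\to L .$$
The space $L$ is the *defect space* of $V$, and $S$ is the compression of $W$ to it. For $(T_z,T_w)$: $L$ is the space of functions of $w$, and $S$ is the shift. For $[z,w]$ and $(V_z,V_w)$: $L$ has basis $z,w,w^2,\dots$, and $Sw^j=w^{j+1}$, $Sz=E(zw)=0$ because $zw\in z\mathcal M$. So $\dim\ker S=1$, $\dim\ker S^*=2$.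

Now let $\mathcal M=[z-w]$. It is the orthogonal sum of its homogeneous parts $\mathcal M_n=(z-w)\cdot\{\text{forms of degree }n-1\}$, $n\ge1$, where $\mathcal M_n$ is the set of forms $\sum_{i=0}^nc_iz^iw^{n-i}$ with $\sum c_i=0$. In coordinates $(c_0,\dots,c_n)$, $z\mathcal M_{n-1}$ is cut out by $c_0=0$, $\sum c_i=0$ (with $\mathcal M_0=0$). So $\mathcal M_n\ominus z\mathcal M_{n-1}$ is spanned by
$$e_n=(n,-1,\dots,-1),\qquad \|e_n\|^2=n^2+n .$$
The vector $we_n$ has coordinates $(n,-1,\dots,-1,0)$, so $\langle we_n,e_{n+1}\rangle=n(n+1)+n=n(n+2)$. After normalization, $S$ is the weighted shift with weights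
$$s_n=\frac{n(n+2)}{\sqrt{n(n+1)(n+1)(n+2)}},\qquad s_n^2=\frac{n(n+2)}{(n+1)^2}=1-\frac1{(n+1)^2}\qquad(n\ge1). \tag{1}$$
In this basis $1-S^*S$ is diagonal with entries $\frac1{(n+1)^2}$, $n\ge 1$, and $1-SS^*$ is diagonal with entries $1,\frac14,\frac19,\dots$. Both are trace class, with traces $\frac{\pi^2}6-1$ and $\frac{\pi^2}6$. The difference of the traces is $1$. Also
$$\prod_{n=1}^N s_n^2=\frac12\cdot\frac{N+2}{N+1}\ge\frac12 ,$$
so the weight products are bounded above and below, and $S$ is *similar* to the unilateral shift: a diagonal invertible operator turns one into the other. Keep these two features in mind. They hold, after one adjustment, for every principal polynomial submodule.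

Finally, Lemma 8 below shows $[V^*,W]^*[V^*,W]=(1-S^*S)\oplus0$. Since $1-S^*S\ne0$ here, $V_z,V_w$ on $[z-w]$ do not doubly commute, and an exact copy as in Proposition 1 is impossible.

## 4. Matching one shift exactly forces matching both

A sensible next attempt keeps one operator exact. On $\mathcal M=[z-w]$ the isometry $V_z$ is pure, since $\bigcap z^n\mathcal M\subset\bigcap z^nH^2=0$, and its defect space is infinite-dimensional. By the Wold decomposition there are many unitaries $U:\mathcal M\to H^2$ with $UV_zU^*=T_z$ exactly, one for each identification of $L$ with $H^2(\mathbb T)$. Since $S$ is a compact perturbation of the shift by (1), one hopes to choose the identification so that $UV_wU^*-T_w$ is compact.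

**Lemma 3.** If $UV_zU^*=T_z$ and $UV_wU^*-T_w$ is compact, then $UV_wU^*=T_w$, and so $[V_z^*,V_w]=0$.

*Proof.* The compact operator $K=UV_wU^*-T_w$ commutes with $T_z$. For $g\in H^2$, $\|Kg\|=\|T_z^nKg\|=\|KT_z^ng\|$. Since $T_z^ng\to0$ weakly and $K$ is compact, $\|KT_z^ng\|\to0$. So $Kg=0$. $\square$

So the attempt stops here: errors in the second operator are repeated along the powers of the first and never become compact unless they vanish. Both operators have to be moved simultaneously. We therefore look for a unitary under which *both* match modulo $\mathcal K$, and look for it by invariants in $B(H)/\mathcal K(H)$ instead of by formula.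

## 5. Pairs of isometries modulo compact operators

All Hilbert spaces are separable. Let $\mathcal C(H)=B(H)/\mathcal K(H)$ be the Calkin algebra and $q$ the quotient map, also for operators between two spaces. An operator $R$ is Fredholm iff $q(R)$ is invertible; $\operatorname{ind}R=\dim\ker R-\dim\ker R^*$ is locally constant and unchanged by compact perturbation. $R$ is *essentially unitary* if $q(R)$ is unitary. For example $s$ is essentially unitary with index $-1$.

**Definition (good pairs).** A pair $(V,W)$ of commuting isometries on $H$ is *good* if (i) $[V^*,W]\in\mathcal K$; (ii) $FE\in\mathcal K$; (iii) $S$ is Fredholm with $\operatorname{ind}S=-1$.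

The pair $(T_z,T_w)$ is good: $[T_z^*,T_w]=0$, $FE=p_0\otimes p_0$, $S=s$. The pair $(T_z,T_w^2)$ satisfies (i) and (ii), with $FE$ of rank two, but $S=s^2$ has index $-2$. The pair $(s,s)$ on $H^2(\mathbb T)$ satisfies (i) and (ii), but $L=\mathbb C1$ and $\operatorname{ind}S=0$. The pair $(T_z,T_z)$ violates (ii), since $FE=p_0\otimes1$.

Here are the results to be proved.

**Theorem 4.** If $\mathcal M\ne0$ is generated by finitely many polynomials, there is a unitary $U:\mathcal M\to H^2$ with $UV_zU^*-T_z,\ UV_wU^*-T_w\in\mathcal K$ and $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$.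

**Theorem 5.** For commuting isometries $V,W$ on $H$, there is a unitary $U:H\to H^2$ with $UVU^*-T_z,\ UWU^*-T_w\in\mathcal K$ if and only if $(V,W)$ is good.

**Theorem 6.** Let $0\ne f\in H^2$, and suppose that for some $\lambda\in\mathbb D$ and $C<\infty$
$$\int_{\mathbb T}|f(\zeta,w)|^2\,dm(\zeta)\le C^2|f(\lambda,w)|^2\quad\text{for a.e. }w\in\mathbb T. \tag{2}$$
Let $\mathcal M$ be a submodule such that $\mathcal M\cap[f]$ has finite codimension in both $\mathcal M$ and $[f]$. Then the conclusion of Theorem 4 holds for $\mathcal M$. Moreover, with $E_z,E_w$ the projections of $\mathcal M$ onto $\mathcal M\ominus z\mathcal M$ and $\mathcal M\ominus w\mathcal M$, the operators $[V_z^*,V_w]$ and $E_zE_w$ are Hilbert–Schmidt and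
$$\|E_zE_w\|_{HS}^2-\|[V_z^*,V_w]\|_{HS}^2=1 . \tag{3}$$

For $f=z-w$, (2) holds with $\lambda=0$: the left side is $2$ and $|f(0,w)|^2=1$. The two norms squared in (3) are then $\frac{\pi^2}6$ and $\frac{\pi^2}6-1$, by Section 3 and Lemma 7. For $f=z+w-1$ and $\lambda=0$, (2) fails: the left side is $1+|w-1|^2\ge1$, while $f(0,w)=w-1$ is arbitrarily small near $w=1$. But $\lambda=\frac12$ works: $|f(\frac12,w)|=|w-\frac12|\ge\frac12$, the left side is at most $5$, so $C^2=20$ will do. This is why a free point $\lambda$ is needed.

The plan: (2) makes $S$ similar to the shift, after a Möbius change of $z$ (Section 7), so the pair is good; Theorem 5 turns goodness into a unitary (Sections 8–10); irreducibility upgrades this to equality of algebras (Section 11); algebra of polynomials supplies (2) (Section 13).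

## 6. Defect identities and the symmetry of the index

The first lemma translates (i) and (ii) into statements about the single operator $S$. Throughout, $V,W$ are commuting isometries on $H$.

**Lemma 7.** $[V^*,W]=V^*WE$ and $EW=EWE$; moreover
$$[V^*,W]^*[V^*,W]=(1_L-S^*S)\oplus0, \tag{4}$$
$$(FE)^*(FE)=EFE=(1_L-SS^*)\oplus0, \tag{5}$$
on $H=L\oplus VH$. Hence (i) and (ii) hold iff $1-S^*S$ and $1-SS^*$ are compact, i.e. iff $S$ is essentially unitary; then $S$ is Fredholm.

*Proof.* $[V^*,W]V=V^*VW-WV^*V=0$, so $[V^*,W]=[V^*,W]E$; and $V^*E=0$, so this is $V^*WE$. Therefore $[V^*,W]^*[V^*,W]=EW^*VV^*WE=EW^*(1-E)WE=E-(EWE)^*(EWE)$, which is (4). Next, $EWVV^*=EVWV^*=0$, because $EV=0$; so $EW=EWE$ and $EWW^*E=(EWE)(EWE)^*=SS^*\oplus0$. Subtracting from $E$ gives (5). Finally an operator $T$ is compact iff $T^*T$ is. $\square$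

(This is the identity promised in Section 3, where it was announced with its content; equation (4) is the one used there.)

The definition of good singles out $V$. The next lemma is for removing this asymmetry; it will be needed once, in Section 8. Put $S^\sharp=FV|_{FH}$. Since $[V^*,W]^*=[W^*,V]$ and $(FE)^*=EF$, conditions (i), (ii) are symmetric in $V,W$, and by Lemma 7 they also make $S^\sharp$ essentially unitary.

**Lemma 8.** Under (i) and (ii), $\operatorname{ind}S^\sharp=\operatorname{ind}S$.

*Proof.* We describe kernel and cokernel of $S$ symmetrically. First, $(f,g)\mapsto Ef$ induces an isomorphism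
$$\{(f,g)\in H\oplus H:Wf=Vg\}\,/\,\{(Vh,Wh):h\in H\}\ \to\ \ker S .$$
It is well defined: if $Wf=Vg$ then $EWEf=EWf=EVg=0$, and $EVh=0$. It is injective: if $Ef=0$ then $f=Vh$ for some $h$, and $Vg=WVh=VWh$ gives $g=Wh$. It is surjective: if $l\in\ker S$, then $EWl=0$, so $Wl=Vg$ for some $g$, and $(l,g)\mapsto l$. Second, $SL=EWEH=EWH$, and the preimage of $EWH$ under the surjection $E:H\to L$ is $WH+\ker E=WH+VH$; so $H/(VH+WH)\cong L/SL$. The swap $V\leftrightarrow W$, with $(f,g)\mapsto(g,f)$, preserves both left-hand descriptions. So $\ker S\cong\ker S^\sharp$ and the cokernels are isomorphic. $\square$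

The last lemma here lets us change the submodule by finitely many dimensions.

**Lemma 9.** Let $N\subset H$ be a closed subspace of finite codimension invariant under $V,W$, and $V_N,W_N$ the restrictions. Then $(V,W)$ is good iff $(V_N,W_N)$ is, and $[V^*,W],FE$ are Hilbert–Schmidt iff the corresponding operators on $N$ are.

*Proof.* Write $\equiv$ for equality modulo finite rank on $H=N\oplus N^\perp$. Since $VN\subset N$ and $N^\perp$ is finite-dimensional, $V\equiv V_N\oplus0$, and likewise $W\equiv W_N\oplus0$. Hence $[V^*,W]\equiv[V_N^*,W_N]\oplus0$. Also $VV^*\equiv V_NV_N^*\oplus0$, so $E\equiv E_N\oplus1\equiv E_N\oplus0$, similarly for $F$, and $FE\equiv F_NE_N\oplus0$. This settles (i), (ii) and the Hilbert–Schmidt statement. For (iii), relative to $H=VH\oplus L$ the operator $(1-E)+EWE$ is $1\oplus S$. So it is Fredholm iff $S$ is, with index $\operatorname{ind}S$. And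
$$(1-E)+EWE\equiv\big((1-E_N)+E_NW_NE_N\big)\oplus1 ,$$
so $S$ and the corresponding operator for $N$ are Fredholm simultaneously, with the same index. $\square$

## 7. Evaluation at an interior point makes $S$ similar to the shift

**Proposition 10.** Let $f,\lambda,C$ be as in (2), $\mathcal M=[f]$, $\varphi(z)=\frac{z-\lambda}{1-\bar\lambda z}$. Let $V$ and $W$ be multiplication by $\varphi$ and $w$ on $\mathcal M$. Then $(V,W)$ is good, and $[V^*,W]$ and $FE$ are Hilbert–Schmidt.

**Step 1: $V$ is an isometry with range $(z-\lambda)\mathcal M$.** This step makes the range of $V$ a set of functions vanishing at $z=\lambda$. The functions $(1-\bar\lambda z)^{\pm1}$ are uniform limits of polynomials on the closed disc, so multiplication by each maps $\mathcal M$ into $\mathcal M$; being mutually inverse, they map $\mathcal M$ onto $\mathcal M$. So $V$ maps $\mathcal M$ into itself. It is isometric because $|\varphi|=1$ on $\mathbb T$, and $V\mathcal M=(z-\lambda)\mathcal M$ is closed.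

**Step 2: evaluation and a bounded section.** This step identifies $\mathcal M/V\mathcal M$ with a space of functions of $w$. Let $h=f(\lambda,\cdot)\in H^2(\mathbb T)$. By (2), $h\ne0$, since otherwise $f=0$. Let $N_h$ be the closure of $h\,\mathbb C[w]$. By Beurling $N_h=\theta H^2(\mathbb T)$ with $\theta$ inner, and multiplication by $w$ on $N_h$, called $S_0$, is the unilateral shift on the orthonormal basis $e_n=\theta w^n$, $n\ge0$.

For $g\in\mathcal M$ put $Bg=g(\lambda,\cdot)$. Point evaluation in $H^2(\mathbb T)$, applied to almost every slice and integrated, gives $\|Bg\|\le(1-|\lambda|^2)^{-1/2}\|g\|$. For $Q\in\mathbb C[z,w]$, $B(fQ)=hQ(\lambda,\cdot)\in N_h$. As the $fQ$ are dense in $\mathcal M$, $B:\mathcal M\to N_h$ is bounded.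

For $Q\in\mathbb C[w]$ put $J(hQ)=fQ$. By (2),
$$\|fQ\|^2=\int|Q(w)|^2\int|f(\zeta,w)|^2dm(\zeta)\,dm(w)\le C^2\int|Q|^2|h|^2dm=C^2\|hQ\|^2 .$$
So $J$ is well defined, extends to a bounded operator $J:N_h\to\mathcal M$, and $BJ=1$ on $N_h$. This is the only use of (2) besides $h\ne0$.

**Step 3: $\ker B=V\mathcal M$.** This step is for cutting down to $L$. For $Q\in\mathbb C[z,w]$,
$$fQ-JB(fQ)=f\cdot\big(Q-Q(\lambda,\cdot)\big)\in(z-\lambda)\mathcal M=V\mathcal M ,$$
as $z-\lambda$ divides $Q-Q(\lambda,\cdot)$. By continuity and closedness of $V\mathcal M$, $g-JBg\in V\mathcal M$ for all $g\in\mathcal M$. So $Bg=0$ implies $g\in V\mathcal M$; conversely $B$ vanishes on $(z-\lambda)\mathcal M$.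

**Step 4: similarity.** Since $B$ is onto and $L=\mathcal M\ominus\ker B$, the map $X=B|_L:L\to N_h$ is bounded and bijective, so $X^{-1}$ is bounded. We have $BW=S_0B$, and $B=BE$ since $BVV^*=0$. For $l\in L$, $XSl=BEWl=BWl=S_0Bl=S_0Xl$. Thus
$$S=X^{-1}S_0X , \tag{6}$$
and $S$ is Fredholm of index $-1$. This is (iii).

**Step 5: trace class defects.** This step gives (i) and (ii), in the Hilbert–Schmidt form. Put $A=(X^{-1})^*X^{-1}\ge0$ on $N_h$. By (6), $SX^{-1}=X^{-1}S_0$, so
$$D:=(X^{-1})^*(1-S^*S)X^{-1}=A-S_0^*AS_0 .$$
As a compression of an isometry, $S$ is a contraction, so $D\ge0$. With $a_n=\langle Ae_n,e_n\rangle\ge0$ we get $\langle De_n,e_n\rangle=a_n-a_{n+1}$, so $\sum_n\langle De_n,e_n\rangle\le a_0<\infty$ by telescoping. A positive operator with finite diagonal sum is trace class; hence so is $1-S^*S=X^*DX$.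

Next, $(1-SS^*)S=S(1-S^*S)$ is trace class. With $R=X^{-1}S_0^*X$ we have $SR=X^{-1}S_0S_0^*X=1-(\text{rank one})$. Multiplying $(1-SS^*)S$ on the right by $R$ shows that $1-SS^*$ is trace class. By (4) and (5), $[V^*,W]$ and $FE$ are Hilbert–Schmidt. $\square$

## 8. Good pairs as faithful copies of $Q=(\mathcal T\otimes\mathcal T)/(\mathcal K\otimes\mathcal K)$

We turn to Theorem 5, beginning with the easy direction.

**Proof of "only if" in Theorem 5.** Let $U$ be as in the theorem. Then modulo $\mathcal K$ we have $U[V^*,W]U^*\equiv[T_z^*,T_w]=0$, $UFEU^*\equiv p_0\otimes p_0\equiv0$, and $U\big((1-E)+EWE\big)U^*\equiv(1-p_0\otimes1)+p_0\otimes s$. The last operator is an isometry with range projection $1-p_0\otimes p_0$, of index $-1$. Since $(1-E)+EWE=1\oplus S$ on $VH\oplus L$, $S$ is Fredholm with index $-1$. So $(V,W)$ is good. $\square$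

For the converse, recall some textbook facts. The symbol map $\pi:\mathcal T\to C(\mathbb T)$ has kernel $\mathcal K$ and sends the Toeplitz operator $T_g$ to $g$. As an extension of $C(\mathbb T)$ by $\mathcal K$, $\mathcal T$ is separable, type I and nuclear. Coburn's theorem: for every isometry $v$ in a unital $C^*$-algebra there is a unital $*$-homomorphism from $\mathcal T$ with $s\mapsto v$. Put $Q=(\mathcal T\otimes\mathcal T)/(\mathcal K\otimes\mathcal K)$, and let $\tau_0:Q\to\mathcal C(H^2)$ be the inclusion coming from $\mathcal K\otimes\mathcal K=\mathcal K(H^2)$.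

Let $(V,W)$ be good from now until the end of Section 10. By (iii) $L$ is infinite-dimensional, since the index on a finite-dimensional space is $0$; so $H$ is infinite-dimensional. Put $v=q(V)$, $\omega=q(W)$, $e=q(E)$.

**Lemma 11.** There is a unital $*$-homomorphism $\tau:Q\to\mathcal C(H)$ with $s\otimes1\mapsto v$, $1\otimes s\mapsto\omega$.

*Proof.* By Coburn there are unital $*$-homomorphisms $\mathcal T\to\mathcal C(H)$ with $s\mapsto v$ and $s\mapsto\omega$. As $VW=WV$ and $[V^*,W]$ is compact, $v$ commutes with $\omega$ and, taking adjoints of $[V^*,W]$, with $\omega^*$. So the two ranges commute. Since $\mathcal T$ is nuclear, the homomorphisms combine to one on $\mathcal T\otimes\mathcal T$. It sends $p_0\otimes p_0$ to $(1-vv^*)(1-\omega\omega^*)=q(FE)^*=0$. So it kills the closed ideal generated by $p_0\otimes p_0$, which is $\mathcal K\otimes\mathcal K$, because $\mathcal K\otimes\mathcal K=\mathcal K(H^2)$ is a simple ideal containing $p_0\otimes p_0$. $\square$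

**Lemma 12.** $\tau$ is injective.

*Proof.* Suppose not, and let $\tilde I\supsetneq\mathcal K\otimes\mathcal K$ be the preimage of $\ker\tau$ in $\mathcal T\otimes\mathcal T$.

**Step 1: $\tilde I$ is visible on one edge.** We claim that $\tilde I\cap(\mathcal K\otimes\mathcal T)\not\subset\mathcal K\otimes\mathcal K$ or $\tilde I\cap(\mathcal T\otimes\mathcal K)\not\subset\mathcal K\otimes\mathcal K$. Suppose both inclusions hold and let $x\in\tilde I$. Then $x(\mathcal K\otimes\mathcal T)\subset\tilde I\cap(\mathcal K\otimes\mathcal T)\subset\mathcal K\otimes\mathcal K$. Apply $\mathrm{id}\otimes\pi$: the element $y=(\mathrm{id}\otimes\pi)(x)\in C(\mathbb T,\mathcal T)$ satisfies $y\cdot C(\mathbb T,\mathcal K)=0$. So $y(\zeta)k=0$ for each $\zeta\in\mathbb T$ and each compact $k$, which forces $y=0$. By exactness, which nuclearity provides, $x\in\ker(\mathrm{id}\otimes\pi)=\mathcal T\otimes\mathcal K$. Symmetrically $x\in\mathcal K\otimes\mathcal T$. The intersection of two closed ideals is the closed span of their products, so $x\in\mathcal K\otimes\mathcal K$.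 Thus $\tilde I=\mathcal K\otimes\mathcal K$, a contradiction.

**Step 2: the first case contradicts $\operatorname{ind}S=-1$.** Let $\tilde I\cap(\mathcal K\otimes\mathcal T)\not\subset\mathcal K\otimes\mathcal K$. Its image under $\mathrm{id}\otimes\pi$ is a closed ideal of $C(\mathbb T,\mathcal K)$. It is nonzero, because the kernel of $\mathrm{id}\otimes\pi$ on $\mathcal K\otimes\mathcal T$ is $\mathcal K\otimes\mathcal K$. So it is $C_0(O,\mathcal K)$ with $O\subset\mathbb T$ open and nonempty, and it contains $p_0\otimes g$ for some $0\ne g\in C(\mathbb T)$. Any preimage in $\tilde I\cap(\mathcal K\otimes\mathcal T)$ differs from $p_0\otimes T_g$ by an element of $\mathcal K\otimes\mathcal K\subset\tilde I$; so $p_0\otimes T_g\in\tilde I$.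

The map $k\mapsto\tau(p_0\otimes T_k)$ is a unital $*$-homomorphism $C(\mathbb T)\to e\,\mathcal C(H)e=\mathcal C(L)$; it is multiplicative because $T_kT_l-T_{kl}\in\mathcal K$. It sends the coordinate function to $e\omega=q(EWE)$, that is, to $q(S)$. So $q(S)$ is unitary and $g(q(S))=\tau(p_0\otimes T_g)=0$. By the spectral mapping theorem the essential spectrum $\sigma_e(S)$, the spectrum of $q(S)$, lies in the zero set of $g$, a proper closed subset of $\mathbb T$. Then $\mathbb C\setminus\sigma_e(S)$ is connected and contains $0$. On it $\operatorname{ind}(S-\mu)$ is locally constant, hence constant, and it is $0$ for $|\mu|>\|S\|$. So $\operatorname{ind}S=0$, contradicting (iii).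

**Step 3: the second case contradicts $\operatorname{ind}S^\sharp=-1$.** Let $\tilde I\cap(\mathcal T\otimes\mathcal K)\not\subset\mathcal K\otimes\mathcal K$. If $FH$ is finite-dimensional, $\operatorname{ind}S^\sharp=0$ trivially. Otherwise exchange the two tensor factors in Step 2: $\tau(T_g\otimes p_0)=0$ for some $g\ne0$, and $k\mapsto\tau(T_k\otimes p_0)$ is a unital homomorphism $C(\mathbb T)\to q(F)\mathcal C(H)q(F)=\mathcal C(FH)$ sending the coordinate function to $q(S^\sharp)$; here Lemma 7 with $V,W$ exchanged gives $FV=FVF$. As before $\operatorname{ind}S^\sharp=0$. But $\operatorname{ind}S^\sharp=\operatorname{ind}S=-1$ by Lemma 8, a contradiction. $\square$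

## 9. The K-theory of $Q$ and the index of $\tau$

For a unital homomorphism $\tau:Q\to\mathcal C(H)$ let $\operatorname{ind}_\tau:K_1(Q)\to\mathbb Z$ send the class of a unitary $x$ over $Q$ to the Fredholm index of a lift of $\tau(x)$. We compute it here, to feed it to extension theory in the next section.

**Lemma 13.** $K_0(Q)\cong\mathbb Z$, $K_1(Q)\cong\mathbb Z$, and $\operatorname{ind}_\tau=\operatorname{ind}_{\tau_0}$.

*Proof.* By a theorem of Cuntz, $b\mapsto1\otimes b$ induces $K_*(B)\cong K_*(\mathcal T\otimes B)$ for every $C^*$-algebra $B$. Using it with $B=\mathcal T$ and then $B=\mathbb C$, we get $K_0(\mathcal T\otimes\mathcal T)=\mathbb Z[1]$ and $K_1(\mathcal T\otimes\mathcal T)=0$. The six-term sequence of $0\to\mathcal K\otimes\mathcal K\to\mathcal T\otimes\mathcal T\to Q\to0$, with $K_1(\mathcal K)=0$, reads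
$$0\to K_1(Q)\xrightarrow{\ \partial\ }K_0(\mathcal K\otimes\mathcal K)=\mathbb Z\to K_0(\mathcal T\otimes\mathcal T)=\mathbb Z\to K_0(Q)\to0 .$$
The generator $[p_0\otimes p_0]$ of $K_0(\mathcal K\otimes\mathcal K)$ maps to $0$. Indeed $p_0\otimes s$ is a partial isometry with initial projection $p_0\otimes1$ and final projection $p_0\otimes ss^*=p_0\otimes1-p_0\otimes p_0$, so $[p_0\otimes1]=[p_0\otimes1]-[p_0\otimes p_0]$ in $K_0(\mathcal T\otimes\mathcal T)$. Hence the middle map is zero, $K_0(Q)\cong\mathbb Z$, and $\partial$ is an isomorphism. Mapping our extension into $0\to\mathcal K(H^2)\to B(H^2)\to\mathcal C(H^2)\to0$, naturality identifies $\partial$, up to the sign convention, with $\operatorname{ind}_{\tau_0}$. So $\operatorname{ind}_{\tau_0}$ is an isomorphism.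

Let $u\in Q$ be the class of the isometry $1-p_0\otimes1+p_0\otimes s$. Its range projection is $1-p_0\otimes p_0$, so $u$ is unitary and $\operatorname{ind}\tau_0(u)=-1$. Therefore $[u]$ generates $K_1(Q)$. On the other side $\tau(u)=1-e+e\omega=q\big((1-E)+EWE\big)$, so $\operatorname{ind}\tau(u)=\operatorname{ind}S=-1$. The two homomorphisms agree on a generator. $\square$

## 10. From equal indices to a unitary: proof of Theorem 5

**The facts from extension theory.** The algebra $Q$ is separable. The kernel of $\pi\otimes\pi$ is $\mathcal K\otimes\mathcal T+\mathcal T\otimes\mathcal K$, so $Q$ is an extension of $C(\mathbb T^2)$ by $C(\mathbb T,\mathcal K)\oplus C(\mathbb T,\mathcal K)$. Hence $Q$ is type I, therefore nuclear and in the bootstrap class. We use three theorems.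

* Kasparov: for $Q$ separable nuclear, $KK^1(Q,\mathbb C)$ is the group of $*$-homomorphisms $Q\to\mathcal C(\ell^2)$ modulo the relation $\tau_1\sim\tau_2$ iff there are $*$-homomorphisms $\sigma_i:Q\to B(\ell^2)$, not necessarily unital, such that $\tau_1\oplus q\sigma_1$ and $\tau_2\oplus q\sigma_2$ are unitarily equivalent via a unitary operator.
* Rosenberg–Schochet (universal coefficient theorem): the sequence $0\to\operatorname{Ext}^1_{\mathbb Z}(K_0(Q),\mathbb Z)\to KK^1(Q,\mathbb C)\to\operatorname{Hom}(K_1(Q),\mathbb Z)\to0$ is exact, and its second map is $[\tau]\mapsto\operatorname{ind}_\tau$, up to a universal sign.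
* Voiculescu: if $A\subset B(H)$ is a separable $C^*$-algebra with $1_H\in A$, $H$ separable infinite-dimensional, and $\rho'$ is a unital representation of $A$ on a separable space with $\rho'(A\cap\mathcal K)=0$, then there is a unitary $\Psi:H\to H\oplus H_{\rho'}$ with $\Psi a\Psi^*-a\oplus\rho'(a)\in\mathcal K$ for all $a\in A$.

We use the third fact in the following form, which lets us add and remove representations. *Absorption:* if $\tau:Q\to\mathcal C(H)$ is a unital monomorphism and $\rho$ a unital representation of $Q$ on a separable space, then $\tau$ and $\tau\oplus q\rho$ are unitarily equivalent via a unitary operator. To see it, apply Voiculescu to $A=q^{-1}(\tau(Q))$, which is unital and separable, and to $\rho'=\rho\circ\tau^{-1}\circ q$, which kills $\mathcal K$. Here injectivity of $\tau$ is indispensable: this is what Lemma 12 was for.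

**Step 1: $[\tau]=[\tau_0]$.** $H$ and $H^2$ are infinite-dimensional separable, so both $\tau,\tau_0$ define classes in $KK^1(Q,\mathbb C)$. Since $\operatorname{Ext}^1_{\mathbb Z}(\mathbb Z,\mathbb Z)=0$ and $K_0(Q)\cong\mathbb Z$, the index map is injective on $KK^1(Q,\mathbb C)$. By Lemma 13 the classes are equal.

**Step 2: a Fredholm intertwiner.** This step removes the added representations. By Step 1 there are $\sigma_1,\sigma_2$ and a unitary $Z:H^2\oplus\ell^2\to H\oplus\ell^2$ with
$$q(Z)\,(\tau_0\oplus q\sigma_1)(x)\,q(Z)^*=(\tau\oplus q\sigma_2)(x)\qquad(x\in Q).$$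
Put $P_i=1\oplus\sigma_i(1)$. Taking $x=1$ gives $q(Z)q(P_1)q(Z)^*=q(P_2)$. Hence $Z_0=P_2ZP_1:\operatorname{ran}P_1\to\operatorname{ran}P_2$ is essentially unitary, because modulo $\mathcal K$ we have $P_1Z^*P_2ZP_1\equiv P_1$ and $P_2ZP_1Z^*P_2\equiv P_2$. Let $\sigma_i'$ be the unital representation of $Q$ on $\sigma_i(1)\ell^2$. Since $(\tau_0\oplus q\sigma_1)(x)$ is unchanged by multiplication with $q(P_1)$, and similarly for $P_2$, $Z_0$ intertwines $\tau_0\oplus q\sigma_1'$ and $\tau\oplus q\sigma_2'$ modulo $\mathcal K$. As $\tau_0$ and $\tau$ are unital monomorphisms, absorption gives unitaries $\Psi_1:H^2\to\operatorname{ran}P_1$ and $\Psi_2:H\to\operatorname{ran}P_2$ carrying $\tau_0$ to $\tau_0\oplus q\sigma_1'$ and $\tau$ to $\tau\oplus q\sigma_2'$. Then $R=\Psi_2^*Z_0\Psi_1:H^2\to H$ is Fredholm, $q(R)$ is unitary, and $q(R)\tau_0(x)q(R)^*=\tau(x)$ for $x\in Q$.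

**Step 3: correcting the index.** $R$ need not be near a unitary, because its index may be nonzero. Let $\chi:Q\to C(\mathbb T^2)\to\mathbb C$ be the map induced by $\pi\otimes\pi$ followed by evaluation at $(1,1)$, and let $\rho=\chi(\cdot)1_{\ell^2}$. By absorption there is a unitary $\Psi:H^2\to H^2\oplus\ell^2$ carrying $\tau_0$ to $\tau_0\oplus q\rho$. With $s_1$ a unilateral shift on $\ell^2$, the operators $1\oplus s_1^k$ and $1\oplus s_1^{*k}$, $k\ge0$, are essentially unitary and have indices $-k$ and $k$. They commute modulo $\mathcal K$ with $\tau_0\oplus q\rho$, because $\rho$ is scalar. Conjugating by $\Psi$, for every $k\in\mathbb Z$ we get $N_k\in B(H^2)$ of index $k$ with $q(N_k)$ unitary and commuting with $\tau_0(Q)$.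

Take $k=-\operatorname{ind}R$. Then $T=RN_k$ is essentially unitary of index $0$ and $q(T)\tau_0(x)q(T)^*=\tau(x)$. In the polar decomposition $T=Y_0|T|$, the operator $|T|-1=(|T|^2-1)(|T|+1)^{-1}$ is compact. The partial isometry $Y_0$ has kernel $\ker T$ and cokernel $\ker T^*$, of equal finite dimension. Adding to $Y_0$ a finite-rank isometry from $\ker T$ onto $\ker T^*$ gives a unitary $Y:H^2\to H$ with $T-Y$ compact. So $q(Y)\tau_0(x)q(Y)^*=\tau(x)$; for $x=s\otimes1$ and $x=1\otimes s$ this says $YT_zY^*-V,\ YT_wY^*-W\in\mathcal K$. Then $U=Y^*$ proves Theorem 5. $\square$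

## 11. From compact differences to equality of the $C^*$-algebras

**Proposition 14.** Let $\mathcal M\ne0$ be a submodule and $U:\mathcal M\to H^2$ a unitary with $UV_zU^*-T_z,\ UV_wU^*-T_w\in\mathcal K$. Then $U\mathcal A(V_z,V_w;\mathcal M)U^*=\mathcal A(T_z,T_w;H^2)$.

*Proof.* Put $\mathcal A=\mathcal A(V_z,V_w;\mathcal M)$. Since $1=V_z^*V_z\in\mathcal A$, the projections $E_z=1-V_zV_z^*$ and $E_w=1-V_wV_w^*$ lie in $\mathcal A$. By the "only if" part of Theorem 5, $(V_z,V_w)$ is good, so $E_zE_wE_z\in\mathcal A$ is compact. It is nonzero: otherwise (5) would give $SS^*=1$, so $\ker S^*=0$ and $\operatorname{ind}S\ge0$, contradicting (iii). By Lemma 2, $\mathcal A\supset\mathcal K(\mathcal M)$, so $U\mathcal AU^*\supset\mathcal K(H^2)$. Also $\mathcal T\otimes\mathcal T\supset\mathcal K(H^2)$. The images of both algebras in $\mathcal C(H^2)$ are generated by $q(T_z)$ and $q(T_w)$, so they coincide. Two $C^*$-algebras containing $\mathcal K(H^2)$ with the same image in $\mathcal C(H^2)$ are equal. $\square$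

## 12. Undoing the Möbius change, and the trace formula: proof of Theorem 6

Let $\varphi$ be as in Proposition 10, and let $V,W$ be multiplication by $\varphi$ and $w$ on $\mathcal M$.

**Step 1: the pair $(V,W)$ on $\mathcal M$ is good.** This step passes from $[f]$ to $\mathcal M$. Both $\mathcal M$ and $\mathcal M\cap[f]$ are invariant under multiplication by $\varphi$, a uniform limit of polynomials in $z$. By Proposition 10 the pair on $[f]$ is good with Hilbert–Schmidt $[V^*,W]$ and $FE$. Lemma 9, applied to $\mathcal M\cap[f]\subset[f]$ and then to $\mathcal M\cap[f]\subset\mathcal M$, gives the same for $(V,W)$ on $\mathcal M$.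

**Step 2: back from $\varphi$ to $z$.** By Theorem 5 there is a unitary $Y:H^2\to\mathcal M$ with $V-YT_zY^*,\ V_w-YT_wY^*\in\mathcal K$. Let $\psi(\zeta)=\frac{\zeta+\lambda}{1+\bar\lambda\zeta}$, the inverse of $\varphi$. Its power series at $0$ has radius of convergence greater than $1$, so $\psi(V)$ is a norm-convergent series, equal to multiplication by $\psi(\varphi(z))=z$; that is, $V_z=\psi(V)$. Each $V^n-YT_z^nY^*$ is compact, so summing the norm-convergent series gives $V_z-Y\psi(T_z)Y^*\in\mathcal K$.

Multiplication by $\psi$ on $H^2(\mathbb T)$ is a pure isometry with one-dimensional defect, as $\psi$ is a single Blaschke factor. So there is a unitary $G$ on $H^2(\mathbb T)$ with $\psi(s)=GsG^*$. Then $\psi(T_z)=(G\otimes1)T_z(G\otimes1)^*$, while $G\otimes1$ commutes with $T_w$. With $U=(Y(G\otimes1))^*$ we get $UV_zU^*-T_z,\ UV_wU^*-T_w\in\mathcal K$. Proposition 14 gives the equality of algebras.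

**Step 3: $[V_z^*,V_w]$ and $E_zE_w$ are Hilbert–Schmidt.** Here $W=V_w$ and $F=E_w$. We transport the property from $V$ to $V_z=\psi(V)=R(V+\lambda)$, where $R=(1+\bar\lambda V)^{-1}$. First,
$$[R^*,W]=R^*\big(W(1+\lambda V^*)-(1+\lambda V^*)W\big)R^*=-\lambda R^*[V^*,W]R^*,$$
so $[V_z^*,V_w]=[(V^*+\bar\lambda)R^*,W]=(V^*+\bar\lambda)[R^*,W]+[V^*,W]R^*$ is Hilbert–Schmidt. Second, expanding,
$$(1+\bar\lambda V)(1+\lambda V^*)-(V+\lambda)(V^*+\bar\lambda)=(1-|\lambda|^2)(1-VV^*),$$
since the terms $\lambda V^*$ and $\bar\lambda V$ cancel. Multiplying by $R$ on the left and $R^*$ on the right, $E_z=1-V_zV_z^*=(1-|\lambda|^2)RER^*$. Therefore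
$$E_wE_z=(1-|\lambda|^2)\big(RFER^*+[F,R]ER^*\big).$$
Here $[F,R]=R\big((1+\bar\lambda V)F-F(1+\bar\lambda V)\big)R=\bar\lambda R[V,F]R$, and
$$[V,F]=-(VWW^*-WW^*V)=-W(VW^*-W^*V)=W[V^*,W]^* .$$
So $E_wE_z$ is Hilbert–Schmidt, and so is its adjoint $E_zE_w$.

**Step 4: the difference is an index.** Now let $S=E_zV_w|_{\mathcal M\ominus z\mathcal M}$. By Step 3 and (4), (5) for the pair $(V_z,V_w)$, $1-S^*S$ and $1-SS^*$ are trace class with traces $\|[V_z^*,V_w]\|_{HS}^2$ and $\|E_wE_z\|_{HS}^2$. By Step 2 and the "only if" part of Theorem 5, $\operatorname{ind}S=-1$. By polar decomposition, $S^*S$ on $(\ker S)^\perp$ and $SS^*$ on $(\ker S^*)^\perp$ are unitarily equivalent; on $\ker S$ and $\ker S^*$ the defect operators are the identity. So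
$$\operatorname{tr}(1-S^*S)-\operatorname{tr}(1-SS^*)=\dim\ker S-\dim\ker S^*=-1 ,$$
which is (3). $\square$

## 13. Polynomials satisfy the slice inequality: proof of Theorem 4

**Lemma 15.** Every nonzero polynomial $p(z,w)$ satisfies (2) for some $\lambda\in\mathbb D$ and some $C<\infty$.

**Step 1: reduction to a nonvanishing statement.** Inequality (2) could fail where $p(\lambda,\cdot)$ vanishes on $\mathbb T$; vanishing along a whole line $w=c$ is harmless and is split off first. Write $p=a(w)p_2(z,w)$, where $a$ is the product, with multiplicity, of all factors $w-c$ with $|c|=1$ dividing $p$. Since $p_2(\cdot,c)\equiv0$ iff $w-c$ divides $p_2$, we have $p_2(\cdot,c)\not\equiv0$ for all $|c|=1$. The factor $|a(w)|^2$ appears on both sides of (2). So it suffices to find $\lambda\in\mathbb D$ with $p_2(\lambda,w)\ne0$ for all $|w|=1$: then $|p_2(\lambda,w)|\ge\delta>0$ on $\mathbb T$ by compactness, and $C=\sup_{\mathbb T^2}|p_2|/\delta$ works.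

**Step 2: the bad $\lambda$ have area zero.** Let $\Lambda=\{z\in\mathbb D:p_2(z,w)=0\text{ for some }|w|=1\}$. (For $p=z+w-1$ it is the arc $|z-1|=1$ in $\mathbb D$.) If $p_2$ is constant, $\Lambda=\emptyset$. Otherwise let $r$ be the product of the distinct, pairwise non-associate irreducible factors of $p_2$. It has the same zeros as $p_2$, so $r(\cdot,c)\not\equiv0$ for $|c|=1$. View $r\in\mathbb C[w][z]$, of degree $d_0$ in $z$ with leading coefficient $r_{d_0}(w)\not\equiv0$. If $d_0=0$, then $r=r(w)$ has no zero on $\mathbb T$, and $\Lambda=\emptyset$.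

Let $d_0\ge1$. By Gauss's lemma the factors of positive $z$-degree stay irreducible and non-associate in $\mathbb C(w)[z]$, and the others become units. So $r$ is squarefree over $\mathbb C(w)$, hence separable (characteristic $0$), and its discriminant is $\not\equiv0$. Let $\Phi\subset\mathbb T$ be the finite set of zeros on $\mathbb T$ of $r_{d_0}$ and of the discriminant. For $w\in\mathbb T\setminus\Phi$, $r(\cdot,w)$ has $d_0$ simple roots, and by the implicit function theorem these are locally given by $d_0$ holomorphic functions of $w$. Cover $\mathbb T\setminus\Phi$ by countably many compact arcs, each inside a disc on which such functions exist. The roots over $\mathbb T\setminus\Phi$ form a countable union of Lipschitz images of arcs, which has area $0$. For $w\in\Phi$, $r(\cdot,w)\not\equiv0$ has finitely many roots. Hence $\Lambda$ has area $0$, and any $\lambda\in\mathbb D\setminus\Lambda$ works. $\square$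

**Proof of Theorem 4.** Let $\mathcal M$ be generated by $p_1,\dots,p_n$, let $p=\gcd(p_k)\ne0$, $p_k=pr_k$, and $\mathcal J=(r_1,\dots,r_n)\subset\mathbb C[z,w]$.

**Step 1: $\mathcal J$ has finite codimension in $\mathbb C[z,w]$.** This reduces several generators to one. The $r_k$ have no common nonconstant factor. By Gauss's lemma they have no common factor of positive degree in $\mathbb C(w)[z]$: the primitive part of such a factor would divide all $r_k$ in $\mathbb C[z,w]$. So by Bézout $1$ is a $\mathbb C(w)[z]$-combination of the $r_k$, and clearing denominators gives $0\ne d(w)\in\mathcal J$. Symmetrically there is $0\ne d'(z)\in\mathcal J$. Thus $\mathbb C[z,w]/\mathcal J$ is a quotient of $\mathbb C[z,w]/(d',d)$, which has dimension $\deg d'\cdot\deg d$.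

**Step 2: $\mathcal M$ has finite codimension in $[p]$.** Write $\mathbb C[z,w]=\mathcal J+\mathcal F$ with $\dim\mathcal F<\infty$. $\mathcal M$ is the closure of $p\mathcal J$, so $\mathcal M\subset[p]$. The space $\mathcal M+p\mathcal F$ is closed, as the sum of a closed and a finite-dimensional subspace; it contains $p\,\mathbb C[z,w]$ and lies in $[p]$. So $[p]=\mathcal M+p\mathcal F$, and $\mathcal M\cap[p]=\mathcal M$ has finite codimension in $[p]$.

**Step 3: conclusion.** By Lemma 15, $p$ satisfies (2) for some $\lambda$ and $C$. Theorem 6 with $f=p$ applies to $\mathcal M$. $\square$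

So the answer to the question of Section 1 is yes: for every submodule generated by finitely many polynomials, not all zero, the two algebras are unitarily equivalent, by a unitary that also matches the generators modulo $\mathcal K$.

## 14. Infinite codimension: $\mathcal M=zH^2+\beta(w)H^2$

By Theorem 5 and Proposition 14, every nonzero submodule with $[V_z^*,V_w]$ and $E_zE_w$ compact and $\operatorname{ind}\big(E_zV_w|_{\mathcal M\ominus z\mathcal M}\big)=-1$ has $\mathcal A(V_z,V_w;\mathcal M)$ unitarily equivalent to $\mathcal A(T_z,T_w;H^2)$; these are exactly the submodules admitting a unitary that takes $(V_z,V_w)$ to $(T_z,T_w)$ modulo compact operators. Here is one of infinite codimension where the test can be done by hand.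

Let $\beta$ be an infinite Blaschke product and $\mathcal M=zH^2+\beta(w)H^2=\beta H^2(w)\oplus zH^2$, where $H^2(w)$ is the space of functions of $w$ in $H^2$. This is closed. Put $K=H^2(\mathbb T)\ominus\beta H^2(\mathbb T)$, an infinite-dimensional space; the orthogonal complement of $\mathcal M$ in $H^2$ is $K$, as functions of $w$. Since $z\mathcal M=z\beta H^2(w)\oplus z^2H^2$,
$$L=\mathcal M\ominus z\mathcal M=\beta H^2(w)\oplus zK .$$
On $\beta H^2(w)$, $S$ is multiplication by $w$, a unilateral shift; on $zK$ it sends $zk$ to $zP_K(wk)$. So $S=(\text{unilateral shift})\oplus S_\beta$ with $S_\beta=P_Kw|_K$.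

Since $K$ is $s^*$-invariant, $S_\beta^*=s^*|_K$, and $1-S_\beta S_\beta^*=P_K(1-ss^*)|_K=P_Kp_0|_K$ has rank at most $1$. Next, $1-S_\beta^*S_\beta=s^*(1-P_K)s|_K$. For $k\in K$ and $j\ge1$, $\langle wk,\beta w^j\rangle=\langle k,\beta w^{j-1}\rangle=0$, so $(1-P_K)sk\in\mathbb C\beta$ and this defect also has rank at most $1$. Hence $S_\beta$ is Fredholm. Its kernel consists of $k\in K$ with $wk=c\beta$. This forces $c=0$ if $\beta(0)\neq0$; if $\beta(0)=0$ the kernel is $\mathbb C\,\beta/w$, and $\beta/w\in K$ because $\langle\beta/w,\beta w^j\rangle=\int\bar w^{j+1}dm=0$ for $j\ge0$. The kernel of $S_\beta^*=s^*|_K$ consists of the constants in $K$; as $\langle1,\beta w^j\rangle$ equals $\overline{\beta(0)}$ for $j=0$ and $0$ for $j\ge1$, it is $0$ if $\beta(0)\ne0$ and $\mathbb C1$ if $\beta(0)=0$. In both cases $\operatorname{ind}S_\beta=0$, so $\operatorname{ind}S=-1$. By (4) and (5), $(V_z,V_w)$ is good, and the two algebras are unitarily equivalent.
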